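# Ordered sets almost all of whose endomorphisms are automorphisms

## The ratio $|\mathrm{Aut}(P)|/|\mathrm{End}(P)|$ can approach $1$

**Theorem 1.** We have
$$\lim_{n\to\infty}\max_{|P|=n}\frac{|\mathrm{Aut}(P)|}{|\mathrm{End}(P)|}=1 .$$
More precisely, there is an absolute constant $c>0$ such that for all sufficiently large $n$
$$1-2^{-n^{c}}\;\le\;\max_{|P|=n}\frac{|\mathrm{Aut}(P)|}{|\mathrm{End}(P)|}\;<\;1 .$$

Here $P$ runs over the finite ordered sets (partially ordered sets) with $n$ elements. $\mathrm{End}(P)$ is the set of all maps $f:P\to P$ with $x\le y\Rightarrow f(x)\le f(y)$, and $\mathrm{Aut}(P)$ is the set of bijections $P\to P$ that are order-preserving together with their inverses. The automorphism problem asks whether the limit in Theorem 1 is $0$. (The problem is taken from http://www.springer.com/cda/content/document/cda_downloaddocument/9783319297866-c1.pdf?SGWID=0-0-45-1564046-p179583643.) The theorem says that the statement "the limit is $0$" is false, and that the opposite extreme holds.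

On a finite set, the inverse of a permutation $f$ is a power of $f$. So an order-preserving bijection is automatically an automorphism, and $\mathrm{End}(P)\setminus\mathrm{Aut}(P)$ consists exactly of the non-injective endomorphisms. The theorem therefore asserts that for each large $n$ there is some $n$-element $P$ for which a non-injective order-preserving self-map is a great rarity. The upper bound is immediate: for $n\ge2$ a constant map is an endomorphism and not an automorphism. All the work is in the lower bound, where we must produce one good $P$ for each large $n$. The constant will be $c=1/(9B^K)$ with $B=2^{13}$, $K=4002$. It is tiny, and we make no effort to improve it.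

## Two points, three points, chains, antichains

For $n=2$ the antichain has ratio $2/4$ and the chain has ratio $1/3$. For $n=3$ there are five ordered sets up to isomorphism. The antichain gives $6/27$. A two-element chain plus an isolated point has one automorphism and $4\cdot3=12$ endomorphisms (four pairs $x\le y$ for the chain, three places for the point). For $a<b,\ a<c$, a map with $f(a)=a$ may send $b,c$ anywhere ($9$ maps), while $f(a)=b$ or $f(a)=c$ forces a constant map ($2$ maps). The ratio is $2/11$, and the same holds for the dual. The three-element chain has ratio $1/10$. So the maxima are $1/2$ and $2/9$.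

In general the chain has ratio $1/\binom{2n-1}{n}$ and the antichain has ratio $n!/n^n$. Both tend to $0$, and nothing so far hints at the theorem. We now ask what keeps the ratio small.

## Dominated points, and a block with automorphism group $S_w$

**Definition (dominated point).** A point $x$ is *dominated* by $y\ne x$ if every $z<x$ satisfies $z\le y$ and every $z>x$ satisfies $z\ge y$.

For example, two maximal elements with the same elements below them (*twins*) dominate each other. In a two-element chain each point dominates the other.

**Lemma 2.** If $P$ has a dominated point, then $|\mathrm{Aut}(P)|\le\frac12|\mathrm{End}(P)|$.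

*Proof.* Let $x$ be dominated by $y$. Let $f$ send $x$ to $y$ and fix everything else; it is order-preserving by the definition. For $\sigma\in\mathrm{Aut}(P)$ the map $\sigma f$ is a non-injective endomorphism. If $\sigma f=\sigma'f$, then $\sigma=\sigma'$ on $P\setminus\{x\}$, hence on $P$, both being bijections. So there are at least $|\mathrm{Aut}(P)|$ non-injective endomorphisms. $\square$

A good $P$ therefore has no dominated points. It should also have many automorphisms, so that there is a large number to compare with. Here is a gadget with both features.

**Definition (block).** A *block* of width $w\ge2$ is $[w]\times\{X,E,Y,Z\}$ with strict relations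
$$(a,X)<(a,Z),\quad (a,E)<(a,Z),\quad (a,E)<(a,Y),\quad (a,X)<(c,Y)\ \ (c\ne a).$$
Its four *cells* are $[w]\times\{X\}$, $[w]\times\{E\}$, $[w]\times\{Y\}$, $[w]\times\{Z\}$.

For $w=2$ this is an eight-element cycle of alternating relations:
$$(1,X)<(1,Z)>(1,E)<(1,Y)>(2,X)<(2,Z)>(2,E)<(2,Y)>(1,X).$$

Three facts can be read off. Chains in a block have at most $2$ elements, and cells are antichains. The group $S_w$ acts *diagonally*, by $\sigma(a,C)=(\sigma(a),C)$, through automorphisms. The up-set and the down-set generated by a cell are unions of cells: the up-set of $X$ is $X\cup Y\cup Z$, that of $E$ is $E\cup Y\cup Z$, the down-sets of $Y$ and of $Z$ are $Y\cup X\cup E$ and $Z\cup X\cup E$, and the others are the cell itself.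

**Lemma 3.** Let $T$ be a block of width $w$ and $f:T\to T$ order-preserving with $f(o)\subset o$ for each cell $o$. Then $f$ is the diagonal action of a permutation in $S_w$.

*Proof.* Write $f(a,C)=(\varphi_C(a),C)$. The relation $(a,X)<(a,Z)$ gives $(\varphi_X(a),X)<(\varphi_Z(a),Z)$, so $\varphi_X=\varphi_Z$. In the same way the second and third kinds of relations give $\varphi_E=\varphi_Z$ and $\varphi_E=\varphi_Y$. So all four maps equal one map $\varphi$. For $a\ne c$ the relation $(a,X)<(c,Y)$ gives $(\varphi(a),X)<(\varphi(c),Y)$, so $\varphi(a)\ne\varphi(c)$. Thus $\varphi$ is an injective self-map of $[w]$, a permutation. $\square$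

For $w\ge3$ it follows that $\mathrm{Aut}(T)$ is exactly $S_w$. An automorphism preserves the set of minimal elements $X\cup E$, and it preserves the number of elements comparable to a given one, which is $w$ on $X,Y$ and $2$ on $E,Z$. So it preserves cells.

Also $T$ has no dominated point. Suppose a minimal $x$ is dominated by $y$. Then $y$ cannot be maximal, since $x$ has at least two upper neighbors and all would equal $y$. So $y$ is minimal, and every upper neighbor of $x$ is above $y$. If $x$ is $(a,X)$ or $(a,E)$, then $(a,Z)>y$, so $y$ is the other of these two. But $(a,E)$ is not below $(c,Y)$ for $c\ne a$, and $(a,X)$ is not below $(a,Y)$, a contradiction in either case. For maximal $x\in\{(a,Y),(a,Z)\}$, argue dually with the common lower neighbor $(a,E)$: the element $(a,X)$ is below $(a,Z)$ but not below $(a,Y)$, and $(c,X)$ with $c\ne a$ is below $(a,Y)$ but not below $(a,Z)$.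

Still, a block on its own is bad. Send $X\cup E$ to $(1,X)$, and send each element of $Y\cup Z$ to an arbitrary element $(c,Y)$ with $c\ne1$. Every relation becomes $(1,X)<(c,Y)$, so this is order-preserving. There are $(w-1)^{2w}$ such maps, and $w!/(w-1)^{2w}\to0$. In bits, an automorphism of the block carries about $w\log w$ bits, while a non-injective map has $4w$ elements to place and may carry several times as much. Lemma 3 tells us what would prevent this: some mechanism that keeps every cell inside itself.

## Bars and connectors

The mechanism is to hang, above and below each cell, extra elements that "pin" it. We define the construction for general parameters first.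

Recall the *linear sum* $T_1\oplus\dots\oplus T_g$: the disjoint union in which, in addition, every element of $T_i$ is below every element of $T_k$ whenever $i<k$.

**Definition (bars).** There are $K$ *types* $t=1,\dots,K$. A *bar* of type $t$ is a linear sum of $g_t$ blocks of width $w_t$. Take $N_t$ disjoint bars of each type, elements of different bars being incomparable. Let $\mathcal C_t$ be the set of cells in type $t$ bars, so $|\mathcal C_t|=4g_tN_t$.

**Definition (connectors).** Let $U,D$ be disjoint sets and $V=U\cup D$; the elements of $V$ are *connectors*. For each $z\in V$ and each type $t$ choose a cell $\alpha_t(z)\in\mathcal C_t$. We say that $z$ is *attached* to the cell $\alpha_t(z)$ and to the block $T_t(z)$ containing it, and *incident* to the bar $b_t(z)$ containing it. So $z$ is incident to exactly one bar of each type.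

**Definition (the order on $P=U\cup D\cup\bigcup(\text{bars})$).** For $x$ in a type $t$ bar, $u\in U$, $d\in D$:

* $x<u$ iff $x\le y$ for some $y\in\alpha_t(u)$;
* $d<x$ iff $x\ge y$ for some $y\in\alpha_t(d)$;
* $d<u$ iff $d<x<u$ for some $x$ in a bar.

There are no other relations beyond those inside bars.

This is a partial order. If $x'\le x<u$ then $x'<u$, if $d<x\le x'$ then $d<x'$, and $d<x<u$ implies $d<u$ by definition. No relation goes up from $U$ or down from $D$, so no other cases of transitivity arise, and no cycles.

*Example.* In a bar $T_1\oplus T_2\oplus T_3$, let $u\in U$ and $d\in D$ be attached to the cell $Y$ of $T_2$. The elements of this bar below $u$ are all of $T_1$ and the cells $X,E,Y$ of $T_2$. Those above $d$ are the cell $Y$ of $T_2$ and all of $T_3$. Also $d<u$, through any element of that cell.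

We shall use the following facts constantly.

* **(F1)** Elements of $U$ are maximal, elements of $D$ are minimal.
* **(F2)** An element that is $\le$ some element of a bar $b$ lies in $b$, or lies in $D$ and is incident to $b$. An element that is $\ge$ some element of $b$ lies in $b$, or lies in $U$ and is incident to $b$.
* **(F3)** A connector is comparable to all elements of each cell it is attached to.

**Lemma 4.** Let $A=\prod_{T}S_{w_T}$, the product over all blocks $T$ ($w_T$ being the width of $T$), act diagonally on each block and fix $V$ pointwise. Then $A\le\mathrm{Aut}(P)$ and $|A|=\prod_Tw_T!$.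

*Proof.* Relations inside bars are preserved. The elements of a type $t$ bar below $u$ form the down-set generated by $\alpha_t(u)$ in the bar $b_t(u)$. It consists of all lower blocks and a union of cells of $T_t(u)$, so it is $A$-invariant. The same holds dually for $d$. Pairs $d<u$ are fixed. The action is faithful. $\square$

## One type of bar: twins and a released block

The first thing to try is $K=1$: hang many connectors on every cell of every bar. Say $w\ge3$, $g\ge2$, and each cell has at least two attached elements of $U$ and of $D$. If all connectors stay fixed, the blocks will turn out to be pinned as wanted. But connectors may move, and two things go wrong.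

First, two elements of $U$ attached to the same cell are twins, so by Lemma 2 the ratio is at most $1/2$.

Second, even the comparison of $|\mathrm{End}(P)|$ with $|A|$ fails. Let $b=T_1\oplus\dots\oplus T_g$ be a bar, $x_0=(1,X)\in T_1$, and $u_*\in U$ attached to $T_2$, so that $u_*$ is above all of $T_1$. Define $f$ as follows. Every $d\in D$ incident to $b$ and every element of the cells $X,E$ of $T_1$ goes to $x_0$. Each element of the cells $Y,Z$ of $T_1$ goes to an arbitrary $(c,Y)\in T_1$ with $c\neq1$. Every $u\in U$ attached to $T_1$ goes to $u_*$. All other connectors are fixed, and all blocks other than $T_1$ are permuted diagonally in any way.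

This is order-preserving. Inside $T_1$ we computed this above, and $f(T_1)\subset T_1$ remains below the higher blocks. A relation $d<x$ in $b$ becomes $x_0\le f(x)$, true both for $x\in T_1$ and for $x$ in a higher block. A relation $x<u$ with $u$ attached to $T_1$ forces $x\in T_1$ and becomes $f(x)<u_*$. If $u$ is attached to a higher block, then $u$ is above all of $T_1$, and the relation survives for $x\in T_1$; for other $x$ it survives by Lemma 4. A relation $d<u$ becomes $x_0<f(u)$, which holds because $f(u)$ is above all of $T_1$. Elements belonging to other bars are not affected, since with $K=1$ each connector meets only one bar. We obtain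
$$|\mathrm{End}(P)|\ge|A|\cdot\frac{(w-1)^{2w}}{w!},$$
so the number of endomorphisms exceeds $|A|$ by a huge factor.

The failure point is visible. Once the connectors at $T_1$ moved, the block $T_1$ was released, and a released block can carry more bits than the $\log(w!)$ it carried before. The connectors could move at no cost because the only bar they hold is $b$.

## The price of a moved connector

Now let each connector hold $K=4002$ bars, one of each type, and attach at random. Two distinct connectors will share at most two bars. Let $f\in\mathrm{End}(P)$ move the connector $z$. Wherever $f(z)$ lies, it has something to do with at most two of the bars $b_t(z)$. But if the block $T_t(z)$ is still pinned, $f$ maps the cell $\alpha_t(z)$ into itself, and $f(z)$ must stay comparable to it. So at least $K-2=4000$ of the blocks $T_t(z)$ have lost their pinning.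

Measure a block of width $w_t=2^{\lambda_t}$ by its weight $W_t=w_t\lambda_t\approx\log(w_t!)$. An unpinned block loses $W_t$ bits, to first order, and gains the number of bits in the choice of $f|_T$. That gain could be $4w_t\log(\text{number of targets})$, perhaps $5W_t$. If every unpinned block gained $5W_t$ we would lose. So the aim is this: apart from a small fraction of the total weight (the "active" blocks), unpinned blocks gain almost nothing. A block in a bar $b$ can behave in the following ways.

* Its image has at most two elements: almost no gain.
* Its image lies in a bar of lower type. We let widths increase very fast with the type, so there are few targets and little gain.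
* Its image lies in a bar of higher type. We let bars of higher type be much shorter (smaller $g_t$), so most blocks of $b$ are squeezed to at most two elements.
* Its bar is not mapped into a single bar. The linear sum allows only three blocks of a bar to be spread out in this way; making $g_t$ large makes three blocks negligible.
* Its image stays in its own bar. Then the connectors at the block remain near $b$, and a given connector can do so for at most two types. So this involves at most a small fraction of the weight.
* Its bar goes to a different bar of the same type. Randomness must exclude this: if it happened on a large scale there would be an approximate symmetry of a random structure, and on a small scale few connectors meet four or more such blocks.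

For the fifth point to translate into weight, a moved connector should be charged the same amount in each type. So the number of connectors per cell is taken proportional to the weight: $r_t=W_t/q$ with a fixed $q$.

## Widths, lengths and degrees

Throughout, $\log=\log_2$. Fix $K=4002$, $B=2^{13}$, $G=2^{15}$. Let $L$ be an integer; "for large $L$" means for $L$ larger than some absolute constant. For $1\le t\le K$ put
$$\lambda_t=B^tL,\quad w_t=2^{\lambda_t},\quad W_t=w_t\lambda_t,\quad g_t=GB^{2(K-t)},$$
$$R=2^L,\quad q=\frac{W_1}{R},\quad r_t=\frac{W_t}{q}=2^{L+\lambda_t-\lambda_1}B^{t-1}.$$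
Let $m$ be an integer with $2^{6\lambda_K}\le m\le2^{8\lambda_K}$, let $N_t=\lfloor m/(4g_tr_t)\rfloor$, $|D|=m_D=m$, and $|U|=m_U$ with $m\le m_U\le2m$. So $|V|\le3m$.

**Step 1: the inequalities we shall need.** For large $L$:

$$R\le r_t\le w_t,\qquad q=2^{BL-L}BL\ge2^L. \tag{1}$$
Indeed $r_1=R$, $r_t$ increases with $t$, and $r_t/w_t=2^{L-BL}B^{t-1}\le1$.

$$0.99\,m\le4g_tN_tr_t\le m,\qquad N_t\ge\frac{m2^{-\lambda_K}}{5g_1}. \tag{2}$$
The rounding in $N_t$ costs at most $4g_tr_t\le4g_12^{\lambda_K}$, which is at most $0.01\,m$. Hence $N_t\ge0.99\,m/(4g_12^{\lambda_K})$, which implies the second claim. By (2), $|\mathcal C_t|=4g_tN_t\le m/r_t\le m/R$.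

$$\log(36g_tw_t)\le\tfrac54\lambda_t,\qquad\log(w_t!)\ge0.9\,W_t,\qquad4w_t\le0.001\,W_t. \tag{3}$$
The first holds because $\log(36g_t)$ does not depend on $L$. The second follows from $w!\ge(w/e)^w$, which gives $\log(w_t!)\ge W_t-w_t\log e$. The third says $\lambda_t\ge4000$.

$$g_t\lambda_t=GB^{2K-t}L,\quad\text{so}\quad g_t\lambda_t\ge B\,g_{t'}\lambda_{t'}\ (t<t')\quad\text{and}\quad g_t\lambda_t\ge G\lambda_K. \tag{4}$$

$$\log n\le9\lambda_K=9B^KL,\qquad n=|P|. \tag{5}$$
To see this, note that type $t$ bars contain $4g_tN_tw_t\le mw_t/r_t$ elements, and $w_t/r_t=q/\lambda_t\le q/\lambda_1=w_1/R\le w_1$. So $n\le3m+Kmw_1$, and $\log n\le8\lambda_K+\log(3+K2^{BL})\le9\lambda_K$ for large $L$.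

## Random attachments

We use the first moment method and these textbook Chernoff bounds for a sum $X$ of independent $0/1$ variables with mean $\mu$:

* **(Ch1)** $\Pr(X\le\mu/2)\le e^{-\mu/8}$;
* **(Ch2)** $\Pr(X\ge(1+\delta)\mu)\le e^{-\delta^2\mu/(2+\delta)}$ for $\delta>0$;
* **(Ch3)** $\Pr(X\ge x)\le(e\mu/x)^x\le2^{-x}$ for $x\ge6\mu$, $x>0$.

Put $\theta=\frac1{50K\binom K4}$, $\rho=\theta^3/16$, $\eta=2^{-1-6/\rho}$; none of these depends on $L$. For a set of cells $\mathcal A\subset\bigcup_t\mathcal C_t$ let
$$a_{\mathcal A}(z)=\#\{t:\alpha_t(z)\in\mathcal A\},\qquad\theta_t=\frac{|\mathcal A\cap\mathcal C_t|}{|\mathcal C_t|}.$$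
For instance, if $\mathcal A$ is the set of all cells of types $1$ and $2$, then $a_{\mathcal A}(z)=2$ for every $z$, $\theta_1=\theta_2=1$, and the other $\theta_t$ are $0$.

**Lemma 5.** For large $L$ (uniformly in $m,m_U$), if all $\alpha_t(z)$ are independent and uniform in $\mathcal C_t$, then with positive probability all of the following hold.

* **(R1)** Each cell $o\in\mathcal C_t$ has between $r_t/2$ and $4r_t$ attached elements of $U$, and likewise of $D$.
* **(R2)** Two distinct connectors have at most two common incident bars.
* **(R3)** Two distinct bars have at most two common incident connectors.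
* **(R4)** There are no distinct types $t_1,t_2,t_3$, sets $A_i\subset\mathcal C_{t_i}$ with $|A_i|\ge\theta|\mathcal C_{t_i}|$, and self-maps $\beta_i$ of the set of type $t_i$ bars such that for both $Q=U$ and $Q=D$ the following condition (H$_Q$) holds: for every $z\in Q$ with $\alpha_{t_i}(z)\in A_i$ ($i=1,2,3$) there is $v\in Q\setminus\{z\}$ with $b_{t_i}(v)=\beta_i(b_{t_i}(z))$ for $i=1,2,3$.
* **(R5)** For each nonempty $\mathcal A$ with $\theta_t\ge\theta$ for at most two types, $\#\{z\in V:a_{\mathcal A}(z)\ge4\}\le\frac1{2K}\sum_tr_t|\mathcal A\cap\mathcal C_t|$.

Read (R4) as: no map of bars to bars, on a positive proportion of the cells of three types, can be followed by the connectors. With $\beta_i$ the identity and $A_i=\mathcal C_{t_i}$, for example, (H$_U$) would say that every $u\in U$ shares three bars with another element of $U$, which (R2) forbids. Read (R5) as: a sparse set of cells is rarely hit four times by the same connector.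

*Proof.* We show that the total failure probability is $o(1)$ as $L\to\infty$, uniformly in $m,m_U$.

**Step 2: (R1), degrees.** The number of $u\in U$ attached to $o\in\mathcal C_t$ is binomial with mean $\mu=m_U/(4g_tN_t)$, and the corresponding mean for $D$ is $m/(4g_tN_t)$. By (2) both lie in $[r_t,2.1r_t]$. By (Ch1) the lower bound $r_t/2$ fails with probability at most $e^{-r_t/8}$. For the upper bound write $4r_t=(1+\delta)\mu$. Then $\delta\ge0.9$ and $\delta\mu=4r_t-\mu\ge1.9r_t$, so the exponent in (Ch2) is $\delta\mu\cdot\frac{\delta}{2+\delta}\ge1.9\cdot0.31\,r_t\ge r_t/8$. There are at most $n$ cells and four events per cell, so the failure probability is at most $4ne^{-R/8}=o(1)$, because $\log n=O(L)$ by (5) and $R=2^L$.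

**Step 3: (R2), connectors share few bars.** The bars $b_t(z)$ are independent, and uniform among the $N_t$ bars of type $t$. A violation is a pair of connectors agreeing in three types. The expected number of violations is at most $(3m)^2K^3/\min_tN_t^3$, which by (2) is $O(2^{3\lambda_K}/m)=o(1)$, as $m\ge2^{6\lambda_K}$.

**Step 4: (R3), bars share few connectors.** Distinct bars of the same type have no common connector. For types $t\ne t'$ there are $N_tN_{t'}$ pairs of bars, at most $(3m)^3$ triples of connectors, and each triple is incident to both bars with probability $(N_tN_{t'})^{-3}$. The expected number of violations is at most $(3m)^3K^2/\min_tN_t^4=O(2^{4\lambda_K}/m)=o(1)$.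

**Step 5: three auxiliary statements towards (R4).** We show that each of the following holds with probability $1-o(1)$.

*(a)* For all distinct $t_1,t_2,t_3$ and $A_i\subset\mathcal C_{t_i}$ with $|A_i|\ge\eta|\mathcal C_{t_i}|$, some $u\in U$ and some $d\in D$ are attached to cells of all three $A_i$.

A single connector hits all three sets with probability at least $\eta^3$. There are at most $K^32^{3m/R}$ choices of types and sets, so (a) fails with probability at most $K^32^{3m/R}\cdot2(1-\eta^3)^m=o(1)$, because $3/R\to0$ while $\eta$ is constant.

*(b)* For all distinct $t_1,t_2,t_3$ and $A_i\subset\mathcal C_{t_i}$ with $|A_i|\ge\frac\theta2|\mathcal C_{t_i}|$, at least $\rho m_U$ elements of $U$ are attached to cells of all three $A_i$.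

The mean is at least $(\theta/2)^3m_U=2\rho m_U$. By (Ch1) the failure probability is at most $K^32^{3m/R}e^{-\rho m_U/4}=o(1)$.

*(c)* Let $t_1,t_2,t_3$ be distinct, $|A_i|\ge\frac\theta2|\mathcal C_{t_i}|$, let $\beta_i$ be self-maps of the sets of type $t_i$ bars, and put
$$\nu_i(b')=\frac{|\{o\in A_i:\beta_i(\mathrm{bar}(o))=b'\}|}{|\mathcal C_{t_i}|}.$$
If $\nu_3(b')<\eta$ for all $b'$, then (H$_U$) fails.

It suffices to bound the probability that (b) and (R3) hold but (c) fails. In that case there are data $(t_i,A_i,\beta_i)$ as in (c) for which (H$_U$) holds. Let $U'$ be the set of $u\in U$ attached to cells of all three $A_i$; by (b), $|U'|\ge\rho m_U$. For each $u\in U'$ choose $v(u)\in U\setminus\{u\}$ as in (H$_U$).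

We want to make the vertices $u$ independent of their partners $v(u)$. Consider the graph on $U'$ with edges $\{u,v(u)\}$ for those $u$ with $v(u)\in U'$. Any $s$ of its vertices span at most $s$ edges, since each edge is produced by one of its endpoints. So every subgraph has a vertex of degree at most $2$, and removing such vertices one by one and coloring in reverse order shows that the graph is $3$-colorable. A largest color class $U''$ has $|U''|\ge\rho m_U/3$ and $v(u)\notin U''$ for all $u\in U''$.

Now fix $(t_i,A_i,\beta_i,U'')$. Condition on the attachments of $U\setminus U''$, supposing that any two distinct bars have at most two common connectors in $U\setminus U''$; (R3) guarantees this. For $u\in U''$ we have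
$$\Pr\bigl(\alpha_{t_i}(u)\in A_i,\ \beta_i(b_{t_i}(u))=b'\bigr)=\nu_i(b'),$$
independently for $i=1,2,3$. So the probability that $u$ is attached to cells of all $A_i$ and that some $v\in U\setminus U''$ has $b_{t_i}(v)=\beta_i(b_{t_i}(u))$ for all $i$ is at most
$$\sum_{v\in U\setminus U''}\prod_{i=1}^3\nu_i(b_{t_i}(v))\le\eta\sum_v\nu_1(b_{t_1}(v))\,\nu_2(b_{t_2}(v))\le2\eta\sum_{b,b'}\nu_1(b)\nu_2(b')\le2\eta .$$
Here each pair $(b,b')$ of bars of types $t_1\ne t_2$ occurs for at most two $v$, and $\sum_b\nu_i(b)\le1$. These events are independent for different $u\in U''$, so all of them occur with probability at most $(2\eta)^{\rho m_U/3}=2^{-2m_U}$.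

The number of choices of $(t_i,U'',A_i,\beta_i)$ is at most $K^32^{m_U}2^{3m/R}\prod_iN_{t_i}^{N_{t_i}}$. Since $N_t\log N_t\le\frac m{4g_tR}\cdot8\lambda_K$ and $\lambda_K/R\to0$, this is at most $K^32^{1.5m_U}$ for large $L$. The total probability is at most $K^32^{-0.5m_U}=o(1)$.

**Step 6: (a), (c) and (R2) imply (R4).** Suppose $t_i,A_i,\beta_i$ violate (R4), with $\nu_i$ as in (c). Call $b'$ *heavy for $i$* if $\nu_i(b')\ge\eta$.

Suppose first that for some $i$ the set of $o\in A_i$ with $\beta_i(\mathrm{bar}(o))$ not heavy has size at least $\frac\theta2|\mathcal C_{t_i}|$. Replace $A_i$ by this subset and renumber so that $i$ is third. The new $\nu_i$ is $0$ on heavy bars and unchanged on the others, hence less than $\eta$ everywhere. Condition (H$_U$) passes to subsets. This contradicts (c).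

Otherwise, for each $i$ some cells of $A_i$ go to heavy bars, so there is a heavy $b_i'$ for each $i=1,2,3$. The sets $\{o\in A_i:\beta_i(\mathrm{bar}(o))=b_i'\}$ have density at least $\eta$. By (a), some $u\in U$ and some $d\in D$ are attached to cells of all three. Then (H$_U$) applied to $u$ and (H$_D$) applied to $d$ give $v\in U$ and $v'\in D$ that are both incident to $b_1',b_2',b_3'$. These are distinct connectors with three common bars, contradicting (R2).

**Step 7: (R5), sparse sets of cells.** Fix $\mathcal A$. Let $\theta^*$ be the largest $\theta_t$ among the types with $\theta_t<\theta$, and $y=\sum_tr_t|\mathcal A\cap\mathcal C_t|=\sum_tr_t|\mathcal C_t|\theta_t$. By (2), $y\ge0.99\,m\,\theta^*$. Any four types include two with $\theta_t<\theta$. The probability that $z$ hits $\mathcal A$ in four given types is the product of the four densities, hence at most $\theta\theta^*$. So $\Pr(a_{\mathcal A}(z)\ge4)\le\binom K4\theta\theta^*$. The count in (R5) is a sum of independent indicators with mean at most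
$$3m\binom K4\theta\theta^*=\frac{0.06}Km\theta^*\le\frac{0.99\,m\theta^*}{12K}\le\frac16\cdot\frac y{2K}.$$
By (Ch3) with $x=y/2K$, which is positive, $\Pr(\text{count}>y/2K)\le2^{-y/2K}$. Moreover $y\ge R|\mathcal A|$. There are at most $n^k$ sets $\mathcal A$ with $|\mathcal A|=k$, so (R5) fails with probability at most $\sum_{k\ge1}n^k2^{-Rk/2K}=o(1)$. $\square$

From now on **fix attachments satisfying (R1)–(R5)**. Let $\deg(T)$ be the number of connectors attached to the block $T$. A block has four cells, each with between $r_t$ and $8r_t$ attached connectors by (R1), and a connector is attached to only one cell of each type. So for every block $T$ of type $t$,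
$$4r_t\le\deg(T)\le32r_t,\qquad W_t=q\,r_t. \tag{6}$$

## Rigid blocks and moved connectors

Let $f\in\mathrm{End}(P)$ and let $S=\{z\in V:f(z)\ne z\}$ be the set of *moved* connectors; the others are *fixed*.

**Definition (rigid block).** A block $T$ is *rigid* (for $f$) if each of its cells has at least $3$ fixed attached connectors in $U$ and at least $3$ in $D$. Otherwise it is *nonrigid*. Let $\mathcal N$ be the set of nonrigid blocks; it is determined by $S$.

For the identity all blocks are rigid, by (R1), since $r_t/2\ge3$. To make a block nonrigid one must move all but at most two of the connectors on one side of one of its cells.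

**Lemma 6.** If $T$ is rigid, then $f(o)\subset o$ for each cell $o$ of $T$, and $f|_T\in S_{w_T}$ (acting diagonally). Consequently exactly $|A|$ endomorphisms have $S=\emptyset$.

*Proof.* This step makes the pinning precise. Let $x\in o$, let $b$ be the bar containing $T$, and let $u_1,u_2,u_3\in U$, $d_1,d_2,d_3\in D$ be distinct fixed connectors attached to $o$. Then $d_i<x<u_i$, hence $d_i\le f(x)\le u_i$ for all $i$. If $f(x)\in U$, maximality gives $f(x)=u_1=u_2$, a contradiction; dually $f(x)\notin D$. So $f(x)$ lies in a bar, which is incident to $u_1,u_2,u_3$. So is $b$, and by (R3) this bar is $b$. In $b$ the connectors $u_1,d_1$ are attached only to $o$, so by the definition of the order there are $y,y'\in o$ with $y'\le f(x)\le y$. As $o$ is an antichain, $y'=y=f(x)\in o$. Now Lemma 3 applies to $f|_T$.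

If $S=\emptyset$, all blocks are rigid by (R1), so $f\in A$. Conversely, elements of $A$ fix $V$. $\square$

**Lemma 7.** Let $z\in S$.

(i) There are at most two types $t$ such that $f(z)\in b_t(z)$ or $f(z)$ is a connector incident to $b_t(z)$.

(ii) At most two of the blocks $T_t(z)$ are rigid.

*Proof.* (i) If $f(z)$ lies in a bar, only the type of that bar qualifies. If $f(z)$ is a connector, it differs from $z$, and (R2) says that $z$ and $f(z)$ have at most two common bars.

(ii) Suppose $T_t(z)$ is rigid and let $x\in\alpha_t(z)$. By (F3), $z$ and $x$ are comparable, so $f(z)$ is comparable or equal to $f(x)$, which lies in $\alpha_t(z)\subset b_t(z)$ by Lemma 6. By (F2), $f(z)\in b_t(z)$ or $f(z)$ is a connector incident to $b_t(z)$. By (i) this happens for at most two types. $\square$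

## What an endomorphism does to a bar

Let $b=T_1\oplus\dots\oplus T_g$ be a bar of type $t$, $g=g_t$. We shall use throughout that for $i<k$ every element of $f(T_i)$ is $\le$ every element of $f(T_k)$.

**Lemma 8.** If $f(T_i)$ and $f(T_k)$ are each contained in a bar, it is the same bar; call it $\beta(b)$ if it exists. The set of $i$ with $f(T_i)\subset\beta(b)$ is an interval. If $b$ contains a rigid block, then $\beta(b)=b$.

*Proof.* This defines where a bar "goes". Elements of different bars are incomparable, which gives the first claim. If $i<j<k$ and $f(T_i),f(T_k)\subset\beta(b)$, then an element of $f(T_j)$ lies between two elements of $\beta(b)$. By (F1) and (F2) it is in neither $D$ nor $U$, hence in a bar, and that bar is $\beta(b)$. If $T_i$ is rigid, then $f(T_i)=T_i\subset b$ by Lemma 6. $\square$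

**Lemma 9.** At most three indices $i$ satisfy: $|f(T_i)|\ge2$ and $f(T_i)$ is not contained in a single bar.

*Proof.* This limits spreading. If $d\in f(T_i)\cap D$, then for $k<i$ every element of $f(T_k)$ is $\le d$, so $f(T_k)=\{d\}$. Hence at most one $i$ has $|f(T_i)|\ge2$ and $f(T_i)\cap D\ne\emptyset$. The dual argument gives at most one $i$ for $U$. The remaining indices $i$ are those for which $f(T_i)$ avoids $U\cup D$ and meets two bars. Then for $k<i$ every element of $f(T_k)$ lies below elements of two different bars, so by (F2) $f(T_k)\subset D$. Two such indices $k<i$ would contradict that $f(T_k)$ avoids $D$. So at most one such $i$ exists. $\square$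

**Lemma 10.** If $\beta(b)$ has type $t'$, at most $3g_{t'}$ indices $i$ have $f(T_i)\subset\beta(b)$ and $|f(T_i)|\ge3$.

*Proof.* This is the squeezing of a long bar into a short one. Let $\beta(b)=T_1'\oplus\dots\oplus T'_{g_{t'}}$. For $i$ with $f(T_i)\subset\beta(b)$ let $l_i\le s_i$ be the least and the greatest $l$ with $f(T_i)\cap T_l'\ne\emptyset$. By Lemma 8 these $i$ form an interval, and $s_i\le l_{i+1}$, because every element of $f(T_i)$ is $\le$ every element of $f(T_{i+1})$. So $\sum(s_i-l_i)\le g_{t'}-1$, and at most $g_{t'}-1$ indices have $l_i<s_i$.

Now fix $l$. The indices with $l_i=s_i=l$ form an interval, by monotonicity. Suppose $i$ is neither its first nor its last element and $f(T_i)$ contains incomparable $p,p'$. Pick $y\in f(T_{i-1})$ and $y'\in f(T_{i+1})$; both are in $T_l'$, and $y\le p,p'\le y'$. Equality $y=p$ would give $p\le p'$, and $y'=p$ would give $p'\le p$. So $y<p<y'$ is a three-element chain in the block $T_l'$, which is impossible. Hence $f(T_i)$ is a chain in $T'_l$ and $|f(T_i)|\le2$. So for each $l$ at most two indices with $l_i=s_i=l$ have $|f(T_i)|\ge3$. In total there are at most $2g_{t'}+g_{t'}-1$ indices. $\square$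

**Definition (categories, active blocks).** Let $T\in\mathcal N$ lie in the bar $b$ of type $t$.

* Category 1: $|f(T)|\le2$.
* Category 2: $|f(T)|\ge3$ and $f(T)$ is contained in a single bar, which is then $\beta(b)$. Subcategories 2a, 2b, 2c: the type of $\beta(b)$ is equal to, less than, or greater than $t$.
* Category 3: $|f(T)|\ge3$ and $f(T)$ is not contained in a single bar.

$T$ is *active* if it is in category 2a, or in category 3 in a bar containing a rigid block. Put $W_T=W_t$ and
$$\Omega=\sum_{T\in\mathcal N}W_T.$$

For example, a constant endomorphism $f$ moves all connectors but at most one. All blocks are then nonrigid, in category 1, and none is active.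

## The weight of the active blocks

**Lemma 11.** We have
$$\Omega\ge\frac q{32}(K-2)|S|=125\,q|S|. \tag{7}$$

*Proof.* This is the price of moving connectors. Each $z\in S$ is attached to $K$ blocks, at most two of them rigid by Lemma 7(ii). So $\sum_{T\in\mathcal N}\deg T\ge(K-2)|S|$. By (6), $\deg T\le32r_t=32W_T/q$. $\square$

An active block lies in a bar for which $\beta(b)$ exists: this is clear in category 2a, and in category 3 the rigid block gives $\beta(b)=b$. We treat $\beta(b)=b$ and $\beta(b)\ne b$ in turn.

**Lemma 12.** The active blocks in bars with $\beta(b)=b$ satisfy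
$$\sum W_T\le8q|S|. \tag{8}$$

*Proof.* *Claim.* For each such $T$ of type $t$, at least $r_t/4$ moved connectors $z$ attached to $T$ have $f(z)\in b$ or $f(z)$ a connector incident to $b$.

Since $T$ is nonrigid, there are a cell $o$ of $T$ and a side ($U$ or $D$) with at most two fixed connectors attached to $o$ on that side. By (R1), at least $r_t/2-2\ge r_t/4$ connectors attached to $o$ on that side are moved.

Suppose $f(o)\cap b\ne\emptyset$, which is always the case in category 2a. Each connector $z$ attached to $o$ is comparable to all elements of $o$, so $f(z)$ is comparable or equal to an element of $b$. The claim follows from (F2).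

Suppose $f(o)\cap b=\emptyset$. Then $T=T_j$ is in category 3, and $b$ has a rigid block $T_i$, $i\ne j$. Let $j<i$; the other case is dual. Every element of $f(T_j)$ is $\le$ every element of $f(T_i)=T_i\subset b$, so $f(T_j)\subset b\cup D$ by (F2), and hence $f(o)\subset D$. For each $d\in D$ attached to $o$ and each $x\in o$ we have $f(d)\le f(x)\in D$, so $f(d)=f(x)$. Therefore there is a single $d_0\in D$ with $f(d)=f(x)=d_0$ for all such $d,x$. It lies below elements of $b$, so it is incident to $b$. There are at least $r_t/2$ such connectors $d$ by (R1), at most one of them is fixed (namely $d_0$ itself), and $r_t/2-1\ge r_t/4$. This proves the claim.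

If $z$ is counted in the claim for $T$, then $T=T_t(z)$, $b=b_t(z)$, and $t$ is one of the types in Lemma 7(i). So each $z\in S$ is counted for at most two blocks, and $\sum r_t/4\le2|S|$. As $W_T=qr_t$, this is (8). $\square$

**Lemma 13.** The active blocks in bars with $\beta(b)\ne b$ satisfy
$$\sum W_T\le1.5\,q|S|. \tag{9}$$

*Proof.* By Lemma 8 these bars contain no rigid block. So the blocks are in category 2a, and $\beta(b)$ has the same type as $b$. Let $\mathcal A$ be the set of all cells of these blocks, $a(z)=a_{\mathcal A}(z)$, $Y=\sum_{z\in V}a(z)$. We may assume $\mathcal A\ne\emptyset$.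

**Step 8: connectors at $\mathcal A$ must follow $\beta$.** Let $z\in U$ with $\alpha_t(z)\in\mathcal A$, and $b=b_t(z)$. Then $f(z)$ is $\ge$ an element of $f(\alpha_t(z))\subset\beta(b)$. So $f(z)\in\beta(b)$, or $f(z)\in U$ is incident to $\beta(b)$. Moreover $z\in S$: if $f(z)=z$, then $z$ would be incident to two different bars $b,\beta(b)$ of type $t$. If $a(z)\ge2$, then $f(z)$ cannot lie in a bar, because that bar would have two different types. So in that case $f(z)\in U\setminus\{z\}$ is incident to $\beta(b_t(z))$ for all $t$ with $\alpha_t(z)\in\mathcal A$. The same holds dually for $D$.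

**Step 9: $\mathcal A$ is sparse in all but two types.** Take any three distinct types $t_i$, put $A_i=\mathcal A\cap\mathcal C_{t_i}$, and let $\beta_i$ be any extension of $\beta$ from the bars meeting $A_i$ to a self-map of the set of type $t_i$ bars. By Step 8, (H$_U$) and (H$_D$) hold with $v=f(z)$. By (R4) the three densities are not all at least $\theta$. So at most two types have $\theta_t\ge\theta$.

**Step 10: counting incidences.** By (R1) each cell of type $t$ has at least $r_t$ attached connectors, so $Y\ge\sum_tr_t|\mathcal A\cap\mathcal C_t|$. By (R5),
$$\#\{z:a(z)\ge4\}\le\frac1{2K}\sum_tr_t|\mathcal A\cap\mathcal C_t|\le\frac Y{2K}.$$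
Since $a(z)\ge1$ implies $z\in S$, and $a(z)\le K$ always, we get $Y\le3|S|+K\cdot\frac Y{2K}$, that is, $Y\le6|S|$. All four cells of each block in question are in $\mathcal A$, so $\sum\deg T=Y$. By (6),
$$\sum W_T=q\sum r_t\le\frac q4\sum\deg T=\frac q4Y\le1.5\,q|S|.\qquad\square$$

Adding (8) and (9) and comparing with (7),
$$\sum_{T\text{ active}}W_T\le9.5\,q|S|\le0.076\,\Omega. \tag{10}$$

## Counting endomorphisms that move $k$ connectors

Let $k\ge1$. We show that the $f$ with $|S|=k$ are few compared with $|A|$.

**Step 11: record the coarse data of $f$.** To $f$ associate: $S$; $f|_S$; and for each $T\in\mathcal N$ its category, together with the set $f(T)$ (category 1) or the bar $\beta(b)$ (category 2). There are at most $n^{2k}$ choices for $(S,f|_S)$. By (R1) each nonrigid block has a moved attached connector, and each connector is attached to $K$ blocks, so $|\mathcal N|\le Kk$. The remaining data thus have at most $(n^2+n+1)^{Kk}\le n^{3Kk}$ values. Altogether there are at most $n^{(3K+2)k}$ values of the data. The data determine $\mathcal N$, which bars contain rigid blocks, all categories and subcategories, and which blocks are active.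

**Step 12: bound the restriction of $f$ to each block.** Fix data arising from some $f$. An endomorphism with these data is known on $V$, so it is determined by its restrictions to the blocks. For rigid $T$ there are at most $w_T!$ restrictions, by Lemma 6. For $T\in\mathcal N$ of type $t$ in the bar $b$ there are at most $2^{c_T}$, where $c_T$ is found by counting maps from the $4w_t$ elements of $T$ into a known set of targets.

* Category 1: at most two targets, so $c_T=4w_t\le0.001\,W_t$ by (3).
* Category 2a: the targets are the $4g_tw_t$ elements of $\beta(b)$, so $c_T=4w_t\log(4g_tw_t)\le5W_t$ by (3).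
* Category 3, $b$ containing a rigid block: every element of $f(T)$ is comparable or equal to an element of $b$, since $T$ is comparable to a rigid block of $b$, which $f$ maps onto itself. So $f(T)$ is contained in $b$ together with the connectors incident to $b$. This set has size at most $4g_tw_t+4g_t\cdot8r_t\le36g_tw_t$, by (R1) and (1). So $c_T=4w_t\log(36g_tw_t)\le5W_t$.
* Category 2b, $\beta(b)$ of type $t'<t$: $c_T=4w_t\log(4g_{t'}w_{t'})\le8w_t\lambda_{t'}\le\frac8BW_t$, because $\lambda_{t'}\le\lambda_t/B$.
* Category 2c, $\beta(b)$ of type $t'>t$: $c_T=4w_t\log(4g_{t'}w_{t'})\le8w_t\lambda_{t'}$. By Lemma 10 there are at most $3g_{t'}$ such blocks in $b$, so by (4) their total is at most $24w_tg_{t'}\lambda_{t'}\le\frac{24}Bg_tW_t$.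
* Category 3, $b$ without rigid block: $c_T=4w_t\log n\le36w_t\lambda_K$ by (5). By Lemma 9 there are at most three such blocks in $b$, so by (4) their total is at most $108w_t\lambda_K\le\frac{108}Gg_tW_t$.

**Step 13: add up the gains and losses.** The last four items not involving a rigid block need a comparison with $\Omega$. By Lemma 8, categories 2b and 2c occur only in bars with no rigid block. In a bar of type $t$ with no rigid block all $g_t$ blocks are nonrigid and contribute $g_tW_t$ to $\Omega$. Hence all non-active nonrigid blocks together contribute at most
$$\Bigl(0.001+\frac8B+\frac{24}B+\frac{108}G\Bigr)\Omega<0.01\,\Omega,$$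
since $32/2^{13}<0.004$ and $108/2^{15}<0.004$. The active ones contribute at most $5\cdot0.076\,\Omega$ by (10). With $\log(w_t!)\ge0.9W_t$ from (3), and with (7),
$$\sum_{T\in\mathcal N}\bigl(c_T-\log(w_T!)\bigr)\le5(0.076)\Omega+0.01\,\Omega-0.9\,\Omega=-0.51\,\Omega\le-63\,q\,k. \tag{11}$$
The number of endomorphisms with the given data is at most
$$\prod_{T\notin\mathcal N}w_T!\cdot\prod_{T\in\mathcal N}2^{c_T}=|A|\cdot2^{\sum_{T\in\mathcal N}(c_T-\log(w_T!))}\le|A|\cdot2^{-63qk}.$$
Multiplying by the number of data,
$$\#\{f\in\mathrm{End}(P):|S|=k\}\le|A|\cdot\bigl(n^{3K+2}2^{-63q}\bigr)^k. \tag{12}$$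

**Step 14: sum over $k$.** As $\log n\le9B^KL$ and $q\ge2^L$, for large $L$ we have $n^{3K+2}2^{-63q}\le2^{-2q}$. Summing (12) over $k\ge1$ gives at most $|A|\cdot2\cdot2^{-2q}\le|A|\,2^{-q}$. Adding the $|A|$ endomorphisms with $S=\emptyset$ (Lemma 6) and using Lemma 4,
$$|\mathrm{End}(P)|\le|A|(1+2^{-q})\le|\mathrm{Aut}(P)|(1+2^{-q}).$$
Therefore
$$\frac{|\mathrm{Aut}(P)|}{|\mathrm{End}(P)|}\ge1-2^{-q}\ge1-2^{-2^L}\ge1-2^{-n^c},\qquad c=\frac1{9B^K}, \tag{13}$$
the last step because $n\le2^{9B^KL}$ by (5), that is, $n^c\le2^L$.

Letting $L\to\infty$ already shows that the maximum does not tend to $0$. To get the limit we must reach every large $n$.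

## Every large $n$ is attained

**Step 15: vary $m$ and $m_U$.** We use the freedom left in the parameters: $m$ may be any integer in $[2^{6\lambda_K},2^{8\lambda_K}]$, and $m_U$ any integer in $[m,2m]$. Put
$$n_0(L,m)=2m+\sum_t4g_tw_tN_t .$$
With $m_D=m$ and $m_U=m+i$, $0\le i\le m$, the construction gives $|P|=n_0(L,m)+i$. So for fixed $L$ and $m$ we attain the whole interval $[n_0(L,m),\,n_0(L,m)+m]$.

Increasing $m$ by $1$ increases each $N_t$ by at most $1$, so for large $L$
$$n_0(L,m+1)-n_0(L,m)\le2+\sum_t4g_tw_t\le2+4Kg_12^{\lambda_K}\le2^{6\lambda_K}\le m.$$
Hence the intervals for $m$ and $m+1$ leave no gap. As $m$ runs through $[2^{6\lambda_K},2^{8\lambda_K}]$, all integers from $n_0(L,2^{6\lambda_K})$ to $n_0(L,2^{8\lambda_K})$ are attained. We saw after (5) that $4g_tN_tw_t\le mw_1$. So for large $L$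
$$n_0(L,2^{6\lambda_K})\le2^{6\lambda_K}(2+Kw_1)\le2^{7\lambda_K},\qquad n_0(L,2^{8\lambda_K})\ge2^{8\lambda_K}.$$
So all integers in $[2^{7B^KL},2^{8B^KL}]$ are attained.

**Step 16: glue the intervals for consecutive $L$.** For $L\ge7$ we have $7(L+1)\le8L$, so the interval for $L+1$ begins no later than the one for $L$ ends. Together these intervals cover all sufficiently large $n$. All estimates above, including Lemma 5, were uniform in $m$ and $m_U$, so (13) holds for the ordered set constructed for each such $n$. This is the lower bound of Theorem 1. The upper bound, strict inequality with $1$, holds for $n\ge2$ because of the constant maps. Since $1-2^{-n^c}\to1$, the limit exists and equals $1$. $\blacksquare$
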